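
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem*{question}{Question}

\title{Helly graphs that are not cube graphs of median graphs}


\begin{abstract}
The cube graph of a median graph $G$ has the maximal hypercubes of $G$ as vertices, two of them being adjacent when they intersect. Cube graphs of median graphs are Helly graphs, and Bandelt and van de Vel asked whether every Helly graph arises in this way. We show that the answer is no. The smallest graph in our family of counterexamples has $18$ vertices and radius $2$. No counterexample has smaller radius, since every graph with a universal vertex is a cube graph. Moreover, for every prescribed additive error there are Helly graphs that are not cube graphs even up to this error.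
\end{abstract}

\section{Introduction}

\subsection{The question}

All graphs are finite, simple and undirected. A graph $G$ is a \emph{median graph} if it is connected and for every three vertices $u,v,w$ there is exactly one vertex, the \emph{median} of $u,v,w$, that lies on a shortest path between each pair of them. Trees, rectangular grids and hypercubes are median graphs. The hypercube $Q_d$ ($d\ge0$) is the graph on $\{0,1\}^d$ in which two vertices are adjacent when they differ in exactly one coordinate; $Q_0$ is a single vertex. A \emph{cube} of $G$ is a subgraph isomorphic to some $Q_d$, and a \emph{maximal cube} is one that is maximal under inclusion among cubes.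

The \emph{cube graph} $\mathcal{Q}_0(G)$ of a median graph $G$ has the maximal cubes of $G$ as vertices, and two distinct maximal cubes are adjacent when they have a common vertex. Two simple cases show what it records. If $G$ is a tree with at least one edge, its maximal cubes are its edges, and $\mathcal{Q}_0(G)$ is the line graph of $G$. If $G$ is a rectangular grid with at least one unit square, its maximal cubes are the unit squares, and two squares meet when they are a king's move apart. So $\mathcal{Q}_0(G)$ is a king's graph, whose distance is the $\ell_\infty$-distance.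

A connected graph is a \emph{Helly graph} if every family of pairwise intersecting balls $B(v,r)=\{u:d(u,v)\le r\}$ has a nonempty common intersection; we may take the radii $r\ge0$ to be integers. The king's graph of a rectangle is Helly: its balls are products of two intervals, and pairwise intersecting intervals of integers have a common point. Bandelt and van de Vel proved that this is no accident: \emph{for every median graph $G$, the cube graph $\mathcal{Q}_0(G)$ is a Helly graph}. They asked for the converse; see \cite{BV}.

\begin{question}[Bandelt and van de Vel]
Is every Helly graph isomorphic to $\mathcal{Q}_0(G)$ for some median graph $G$?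
\end{question}

From now on we say that a graph \emph{is a cube graph} if it is isomorphic to $\mathcal{Q}_0(G)$ for some median graph $G$. Small cases suggest a positive answer. Every graph with a universal vertex (one adjacent to all others) is a cube graph, by Theorem~\ref{thm:B} below, so nothing goes wrong for Helly graphs of radius at most $1$. Nevertheless the answer is no, and there is a counterexample of radius $2$.

\subsection{Results}

Our graphs are ``books'' whose pages are halves of a diamond. Let $n\ge0$ and $k\ge2$. The vertices of $H_{n,k}$ are the symbols
\[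
[a,b]_i,\qquad a,b\in\mathbb{Z},\quad a\le b,\quad |a|+|b|\le n,\quad 1\le i\le k,
\]
where $[a,a]_1=\dots=[a,a]_k$ are identified and written $[a,a]$. The symbols with index $i$ form \emph{page} $i$. The vertices $[a,a]$ form the \emph{spine} and lie on all pages. Put
\begin{equation}\label{eq:metric}
\begin{aligned}
d\bigl([a,b]_i,[a',b']_i\bigr)&=\max\bigl(|a-a'|,|b-b'|\bigr),\\
d\bigl([a,b]_i,[a',b']_j\bigr)&=\max\bigl(|a-b'|,|b-a'|\bigr)\qquad(i\ne j);
\end{aligned}
\end{equation}
the two formulas agree when one of the vertices is on the spine. Two vertices of $H_{n,k}$ are adjacent when $d=1$. Lemma~\ref{lem:metric} shows that $d$ is then the graph distance.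

The geometric picture is this. Let $D=\{(x,y)\in\mathbb{Z}^2:|x|+|y|\le n\}$ with king's moves, and cut $D$ along the diagonal $x=y$ into two halves, which are mirror images of each other. Then $H_{n,k}$ consists of $k$ such halves glued along the diagonal, and any two pages together form a copy of $D$. The graph $H_{2,3}$ has the three spine vertices $[-1,-1],[0,0],[1,1]$ and five further vertices on each page (Figure~\ref{fig:pages}), hence $18$ vertices.

\begin{theorem}\label{thm:A}
Let $n\ge0$ and $k\ge2$.
\begin{enumerate}
\item[(i)] $H_{n,k}$ is a Helly graph.
\item[(ii)] $H_{n,k}$ is a cube graph if and only if $n\le1$ or $k=2$.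
\end{enumerate}
In particular, $H_{2,3}$ is a Helly graph with $18$ vertices that is not a cube graph, and the question of Bandelt and van de Vel has a negative answer.
\end{theorem}

\begin{theorem}\label{thm:B}
Every graph with a universal vertex, in particular every Helly graph of radius at most $1$, is a cube graph. The graph $H_{2,3}$ has radius $2$, so $2$ is the smallest radius of a Helly graph that is not a cube graph.
\end{theorem}

The failure also persists under bounded perturbation.

\begin{theorem}\label{thm:C}
Let $K\ge0$ be an integer and let $n\ge8(3K+2)$. There is no median graph $G$ with a map $\iota:V(H_{n,3})\to V(\mathcal{Q}_0(G))$ such that $|d(\iota X,\iota Y)-d(X,Y)|\le K$ for all $X,Y$ and every vertex of $\mathcal{Q}_0(G)$ is within distance $K$ of the image of $\iota$.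
\end{theorem}

\subsection{The idea}\label{sec:idea}

Each edge of a median graph determines a partition of the vertex set into two convex sets. These partitions are called \emph{hyperplanes} (Section~\ref{sec:median}), and they are our basic tool: distances in $\mathcal{Q}_0(G)$ are measured by chains of nested hyperplanes (Section~\ref{sec:chains}), while hyperplanes that are crossed by a common cube cross each other. An obstruction should therefore come from a conflict between ``nested'' and ``crossing''.

Two pages form a copy of $D$, and $D$ with king's moves is the cube graph of a region of the square grid: the squares are indexed by the points of $D$, and the hyperplanes are the columns $x=c$ and the rows $y=c$ of squares. If pages $i$ and $j$ are put together, with page $i$ as the half $x\le y$, then column $c$ is the line $a=c$ on page $i$ and continues across the spine as the line $b=c$ on page $j$. Now take three pages, and suppose that in \emph{each} pair of pages some hyperplanes behave like these columns. Consider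
\begin{center}
\begin{tabular}{ll}
$f$: column $0$ of pages $1,2$, & i.e.\ $a=0$ on page 1 and $b=0$ on page 2,\\
$g$: column $1$ of pages $1,3$, & i.e.\ $a=1$ on page 1 and $b=1$ on page 3,\\
$e$: column $-1$ of pages $3,2$, & i.e.\ $a=-1$ on page 3 and $b=-1$ on page 2.
\end{tabular}
\end{center}
Any two of these share one page (Figure~\ref{fig:pages}). On page 1 the hyperplanes $f$ and $g$ look parallel, with $f$ before $g$. On page 2 the hyperplanes $e$ and $f$ look parallel, with $e$ before $f$. So one expects $e,f,g$ to be nested in this order. But on page 3 the hyperplanes $e$ and $g$ cross, in the maximal cube that corresponds to $[-1,1]_3$. This is the contradiction.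

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\foreach \s/\p in {0/1,5/2,10/3}{
  \begin{scope}[shift={(\s,0)}]
  \draw[dotted] (-1.5,-1.5)--(1.5,1.5);
  \foreach \x/\y in {-1/-1,0/0,1/1,-2/0,-1/0,-1/1,0/1,0/2}
    \fill (\x,\y) circle (2.2pt);
  \node at (0.2,-2) {page \p};
  \end{scope}
}
\draw[thick] (0,-0.4)--(0,2.4) node[above] {$f$};
\draw[thick] (1,0.6)--(1,1.7) node[above] {$g$};
\draw[thick] (2.6,0)--(5.4,0) node[right] {$f$};
\draw[thick] (3.4,-1)--(4.4,-1) node[right] {$e$};
\draw[thick] (8.6,1)--(11.4,1) node[right] {$g$};
\draw[thick] (9,-1.4)--(9,1.5) node[above] {$e$};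
\end{tikzpicture}
\caption{The three pages of $H_{2,3}$. A dot at $(a,b)$ on page $i$ is the vertex $[a,b]_i$ ($a$ horizontal, $b$ vertical); the dotted spine $a=b$ is the same on all pages. On pages 1 and 2 the lines drawn are parallel, which suggests that $e,f,g$ are nested in this order; on page 3 the lines $e$ and $g$ cross at $[-1,1]_3$.}
\label{fig:pages}
\end{figure}

Two things have to be proved. First, in an arbitrary realization of $H_{n,k}$ there are hyperplanes that behave like columns; this is the Location Lemma in Section~\ref{sec:location}, a count that turns out to be tight. Second, hyperplanes that look parallel on a page could cross somewhere else; in Section~\ref{sec:main} this is excluded by adding further hyperplanes and using that pairwise crossing hyperplanes are all crossed by one cube. The restrictions $k\ge3$ and $n\ge2$ are visible in the picture: there has to be a third page, and the columns $\pm1$ have to exist.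

\section{The metric of the books}\label{sec:books}

\begin{lemma}\label{lem:metric}
The graph $H_{n,k}$ is connected, and its graph distance is the function $d$ of \eqref{eq:metric}.
\end{lemma}

\begin{proof}
Let $S$ be the tree consisting of $k$ paths of length $n$ glued at a common end; write $(i,u)$, $0\le u\le n$, for the vertex of the $i$th path at distance $u$ from this end. Let $P$ be the path on $\{-n,\dots,n\}$. In the Cartesian product $S\square P$ distances add: the distance of $((i,u),v)$ and $((j,u'),v')$ is $|v-v'|+|u-u'|$ if $i=j$ and $|v-v'|+u+u'$ if $i\ne j$.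

For a symbol $[a,b]_i$ put $u=b-a$, $v=a+b$. Since $\max(|a-b|,|a+b|)=|a|+|b|$, this identifies $V(H_{n,k})$ with the set of vertices $((i,u),v)$ of $S\square P$ for which $u+v$ is even. Apply
\[
\max(|s|,|t|)=\tfrac12\bigl(|s+t|+|t-s|\bigr)
\]
to $(s,t)=(a-a',b-b')$, where $s+t=v-v'$ and $t-s=u-u'$, and to $(s,t)=(a-b',b-a')$, where $s+t=v-v'$ and $t-s=u+u'$. Both lines of \eqref{eq:metric} become one half of the distance in $S\square P$.

So $X,Y$ are adjacent in $H_{n,k}$ exactly when their distance in $S\square P$ is $2$. Since $S\square P$ is bipartite and $V(H_{n,k})$ is one of its color classes, every second vertex of a geodesic of length $2r$ between $X$ and $Y$ lies in $V(H_{n,k})$. This gives a path of length $r$ in $H_{n,k}$. Conversely, each edge of $H_{n,k}$ spans distance $2$ in $S\square P$, so no path is shorter than $r$.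
\end{proof}

\paragraph{Flats.} For $i\ne j$, the union of pages $i$ and $j$ is called \emph{flat} $ij$. For a vertex $X$ of flat $ij$, its \emph{column coordinate} is
\[
x_{ij}(X)=a\ \text{ if } X=[a,b]_i,\qquad x_{ij}(X)=b\ \text{ if } X=[a,b]_j ,
\]
which is consistent on the spine. The map $X\mapsto(x_{ij}(X),x_{ji}(X))$ sends $[a,b]_i$ to $(a,b)$ and $[a,b]_j$ to $(b,a)$, so it is a bijection from flat $ij$ onto $D$. By \eqref{eq:metric} it is isometric for $\|\cdot\|_\infty$ on $D$. Thus the row coordinate in flat $ij$ is the column coordinate in flat $ji$. In particular, $H_{n,2}$ is $D$ with two points adjacent when their $\ell_\infty$-distance is $1$.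

\paragraph{Corners.} Put $P_i=[-n,0]_i$ and $Q_j=[0,n]_j$. In flat $ij$ they are the left corner $(-n,0)$ and the right corner $(n,0)$ of $D$. If $X$ is a vertex of flat $ij$ with coordinates $(x,y)$, then $|y|\le n-|x|$, so
\begin{equation}\label{eq:inflat}
d(X,P_i)=\max(n+x,|y|)=n+x,\qquad d(X,Q_j)=\max(n-x,|y|)=n-x .
\end{equation}
If $X=[a,b]_l$ with $l\ne i,j$, then \eqref{eq:metric} and $|a|+|b|\le n$ give
\begin{equation}\label{eq:offflat}
d(X,P_i)=\max(|a|,n+b)=n+b,\qquad d(X,Q_j)=\max(n-a,|b|)=n-a .
\end{equation}

\section{The books are Helly graphs}

\begin{lemma}\label{lem:Dhelly}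
In $D$ with the metric $\|\cdot\|_\infty$, every family of pairwise intersecting balls with integer radii has a common point.
\end{lemma}

\begin{proof}
Let the balls be $B_s=\{w\in D:\|w-p_s\|_\infty\le r_s\}$. Each is the intersection of $D$ with a square. Let $x^-$ be the maximum of the lower and $x^+$ the minimum of the upper bounds that these squares put on $x$, and define $y^\pm$ likewise; these are integers. As the balls attaining these bounds intersect, $x^-\le x^+$ and $y^-\le y^+$. Choose $x_0\in[x^-,x^+]$ and $y_0\in[y^-,y^+]$ of minimum absolute value. Then $(x_0,y_0)$ is an integer point in all squares, and it remains to see that $|x_0|+|y_0|\le n$. Reflecting $D$ in the axes, we may assume $x_0,y_0\ge0$.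

If $x_0,y_0>0$, then $x_0=x^-$ and $y_0=y^-$. The two balls attaining $x^-$ and $y^-$ share a point $(x,y)\in D$ with $x\ge x_0$ and $y\ge y_0$, so $x_0+y_0\le x+y\le n$. If only $x_0$ is nonzero, then $x_0=x^-$, and a point of the ball attaining $x^-$ has $x\ge x_0$, so $x_0\le n$; the case of $y_0$ is the same. If both are zero there is nothing to prove.
\end{proof}

Gluing Helly graphs can destroy the Helly property, so the pages need an argument. A ball around $[a,b]_i$ of radius $r$ meets the spine in the vertices $[t,t]$ with $b-r\le t\le a+r$. Either all these ranges have a common point, and then the spine contains a solution, or two balls certify that any solution lies on one particular page, and then we can fold the other pages together.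

\begin{proposition}\label{prop:helly}
$H_{n,k}$ is a Helly graph for all $n\ge0$ and $k\ge2$.
\end{proposition}

\begin{proof}
Let $B_s=B(X_s,r_s)$ with $X_s=[a_s,b_s]_{i_s}$ be pairwise intersecting balls. Number them (one ball may receive both numbers) so that
\[
\alpha=\min_s(a_s+r_s)=a_1+r_1,\qquad \beta=\max_s(b_s-r_s)=b_2-r_2 .
\]

\emph{Case $\beta\le\alpha$.} Let $t\in[\beta,\alpha]$ have minimum absolute value. If $t=\beta>0$, then $2t\le\beta+\alpha\le(b_2-r_2)+(a_2+r_2)=a_2+b_2\le n$. If $t=\alpha<0$, then $2t\ge\alpha+\beta\ge(a_1+r_1)+(b_1-r_1)\ge-n$. Otherwise $t=0$. So $2|t|\le n$ and $[t,t]$ is a vertex. For every $s$ we have $b_s-r_s\le t\le a_s+r_s$ and $a_s\le b_s$. Hence $t-b_s\le t-a_s\le r_s$ and $a_s-t\le b_s-t\le r_s$, i.e.\ $d([t,t],X_s)\le r_s$. So $[t,t]$ lies in all balls.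

\emph{Case $\beta>\alpha$.} Then $b_2-a_1>r_1+r_2$. If $X_1,X_2$ lay on no common page, \eqref{eq:metric} would give $d(X_1,X_2)\ge b_2-a_1>r_1+r_2$, contradicting $B_1\cap B_2\ne\emptyset$. So both lie on some page $i$.

We claim that $B_1\cap B_2$ lies on page $i$. By \eqref{eq:metric}, a vertex $[a',b']_l$ of $B_1\cap B_2$ with $l\ne i$ would satisfy $b'\le a_1+r_1=\alpha<\beta=b_2-r_2\le a'$, contradicting $a'\le b'$.

Fix $j\ne i$ and let $\rho$ fold all pages other than $i$ onto page $j$: it fixes page $i$ and maps $[a,b]_l$ to $[a,b]_j$ for $l\ne i$. This map does not increase distances. The only pairs whose distance can change are $[a,b]_l,[a',b']_{l'}$ with $l,l'\ne i$ and $l\ne l'$. For these, $a\le b$ and $a'\le b'$ show that both $a-a'$ and $b-b'$ lie between $a-b'$ and $b-a'$, so $\max(|a-a'|,|b-b'|)\le\max(|a-b'|,|b-a'|)$. Hence the balls of radii $r_s$ around $\rho(X_s)$ within flat $ij$ intersect pairwise: if $Z\in B_s\cap B_t$, then $\rho(Z)$ is a common point of the new balls. By Lemma~\ref{lem:Dhelly} they have a common point $W$. As $\rho(X_1)=X_1$ and $\rho(X_2)=X_2$, we have $W\in B_1\cap B_2$, so $W$ lies on page $i$. By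 \eqref{eq:metric}, a vertex of page $i$ has the same distance to $X_s$ and to $\rho(X_s)$. So $W\in B_s$ for all $s$.
\end{proof}

\section{Two pages: a region of the grid}\label{sec:twopages}

Before showing that three pages are impossible we realize two, because this realization tells us what hyperplanes to look for. We use the grid $\mathbb{Z}^N$, where two points are adjacent when their $\ell_1$-distance is $1$; the graph distance is then the $\ell_1$-distance. A point lies on a geodesic between $p$ and $q$ exactly when each of its coordinates lies between those of $p$ and $q$. So the coordinatewise median of three points is the only point lying on geodesics between each pair of them.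

\begin{lemma}\label{lem:medianclosed}
Let $M\subset\mathbb{Z}^N$ be finite, nonempty, closed under coordinatewise medians, and such that the subgraph $G$ induced by $M$ is isometric (distances in $G$ are $\ell_1$-distances). Then $G$ is a median graph.
\end{lemma}

\begin{proof}
Since $G$ is isometric, it is connected, and a vertex of $G$ lies on a geodesic of $G$ between $p,q\in M$ exactly when it lies on a geodesic of the grid. So the coordinatewise median, which is in $M$, is the unique median.
\end{proof}

\begin{proposition}\label{prop:twopages}
$H_{n,2}$ is a cube graph for every $n\ge0$.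
\end{proposition}

\begin{proof}
Let $M=\{(s,t)\in\mathbb{Z}^2:|s-\tfrac12|+|t-\tfrac12|\le n+1\}$; equivalently,
\[
s+t\le n+2,\qquad -s-t\le n,\qquad s-t\le n+1,\qquad t-s\le n+1 .
\]
Let $G$ be the subgraph of the grid induced by $M$.

\emph{Medians.} Consider a constraint $\sigma s+\tau t\le c$ with $\sigma,\tau\in\{1,-1\}$ and three points of $M$. At least two of them have $\sigma s$ at least the median of the three values of $\sigma s$, and at least two have $\tau t$ at least the median of the three values of $\tau t$. One point has both, so the coordinatewise median satisfies the constraint.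

\emph{Isometry.} Let $p\ne q$ in $M$. If they share a coordinate, the grid segment between them lies in $M$, because $M$ consists of the lattice points of a convex set. Otherwise, by the reflections $s\mapsto1-s$ and $t\mapsto1-t$, which preserve $M$, we may assume that both coordinates of $q-p$ are positive. Passing from $p$ to $p+(1,0)$ keeps $s+t$ at most its value at $q$ and decreases $-s-t$ and $t-s$, so only the bound on $s-t$ can fail. Likewise, for $p+(0,1)$ only the bound on $t-s$ can fail. Both fail only if $s-t=n+1$ and $t-s=n+1$ at $p$, which is absurd as $2n+2>0$. So some neighbor of $p$ in $M$ is one step closer to $q$; iterate. By Lemma~\ref{lem:medianclosed}, $G$ is a median graph.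

\emph{Maximal cubes.} The grid $\mathbb{Z}^2$ contains no $Q_3$: among three neighbors of a point $p$ two are opposite, and their only common neighbor is $p$, whereas in $Q_3$ two neighbors of a vertex have two common neighbors. Its $4$-cycles are the unit squares. The square with lower left corner $(x,y)$ has largest values $|x|+\frac12$ of $|s-\frac12|$ and $|y|+\frac12$ of $|t-\frac12|$. So it lies in $M$ if and only if $|x|+|y|\le n$, i.e.\ $(x,y)\in D$. Every edge lies in such a square: if $(s,t),(s+1,t)\in M$, then $|s|+\frac12+|t-\frac12|\le n+1$. Therefore
\[
|s|+\min(|t|,|t-1|)=|s|+|t-\tfrac12|-\tfrac12\le n ,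
\]
and one of the squares with lower left corners $(s,t)$, $(s,t-1)$ lies in $M$; vertical edges are treated by exchanging the coordinates. Since $G$ is connected with more than one vertex, every vertex lies on an edge. So the maximal cubes are exactly the squares indexed by $D$. Two distinct ones meet if and only if their indices are at $\ell_\infty$-distance $1$. Hence $\mathcal{Q}_0(G)\cong H_{n,2}$.
\end{proof}

\section{Hyperplanes and cubes in median graphs}\label{sec:median}

Let $G$ be a median graph. For vertices $u,v$ let $I(u,v)$ be the set of vertices on shortest paths between $u$ and $v$. A set $A$ of vertices is \emph{convex} if $I(u,v)\subseteq A$ for all $u,v\in A$. We use the following standard facts \cite{Mulder,KM,BC}: $G$ is bipartite. For each edge $uv$ the sets $W_{uv}=\{x:d(x,u)<d(x,v)\}$ and $W_{vu}$ are convex and partition $V(G)$. We call this partition $\{W_{uv},W_{vu}\}$ a \emph{hyperplane}. The two sides of a hyperplane $h$ are its \emph{halfspaces} $h^-$ and $h^+$ (named as convenient). The distance $d(x,y)$ is the number of hyperplanes that separate $x$ and $y$. So distinct vertices are separated by some hyperplane,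 and two vertices are adjacent if and only if exactly one hyperplane separates them.

Distinct hyperplanes $h,h'$ \emph{cross} if all four sets $h^\pm\cap h'^\pm$ are nonempty. A set, or a cube, \emph{crosses} $h$ if it meets both sides of $h$.

\begin{lemma}[Helly property]\label{lem:F1}
Nonempty, pairwise intersecting convex sets $A_1,\dots,A_s$ ($s\ge1$) have a common vertex. Consequently, if one side of every hyperplane is chosen so that any two chosen sides intersect (we then call the choice \emph{consistent}), exactly one vertex lies in all chosen sides.
\end{lemma}

\begin{proof}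
For $s\le2$ there is nothing to prove. For $s=3$ the median of a vertex of $A_1\cap A_2$, a vertex of $A_2\cap A_3$ and a vertex of $A_1\cap A_3$ lies in each $A_t$, because two of the three vertices do. For $s\ge4$ the sets $A_t\cap A_s$, $t<s$, are convex and, by the case of three sets, pairwise intersecting; use induction. In the second statement existence follows (if there is no hyperplane, $G$ is a single vertex), and uniqueness holds because distinct vertices are separated by some hyperplane.
\end{proof}

\begin{lemma}[Cubes]\label{lem:F2}
A cube $C$ of dimension $d$ crosses exactly $d$ hyperplanes, and all $2^d$ choices of sides of these hyperplanes occur at vertices of $C$. Each vertex of $C$ has, for each of these hyperplanes, a neighbor in $C$ from which it is separated by that hyperplane. In particular, distinct hyperplanes crossed by one cube cross each other. Moreover, $C$ is an induced subgraph of $G$, and its vertex set is convex.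
\end{lemma}

\begin{proof}
In a $4$-cycle $u,v,w,z$ of the bipartite graph $G$ we have $d(z,u)=1<2=d(z,v)$ and $d(w,v)=1<2=d(w,u)$. So the hyperplane separating $u$ from $v$ also separates $z$ from $w$. Hence opposite edges of a $4$-cycle, and therefore parallel edges of $C$, are separated by the same hyperplane. Two edges $va,vb$ of $C$ with $a\ne b$ are not separated by the same hyperplane: otherwise $a,b$ would be on one side and $v\in I(a,b)$ on the other, against convexity. So the $d$ parallel classes of edges give $d$ distinct hyperplanes. Moving along an edge changes the side of exactly one of them, so all $2^d$ patterns of sides occur, and the statement on neighbors holds. A hyperplane that separates no edge of the connected graph $C$ does not cross $C$. Two vertices of $C$ at distance at least $2$ in $C$ are separated by at least two hyperplanes, so they are not adjacent in $G$; thus $C$ is induced.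

For convexity let $m\in I(a,a')$ with $a,a'\in C$. On hyperplanes not crossing $C$, the vertex $m$ is on the side of $C$, since that side is convex. Some vertex of $C$ agrees with $m$ on the other $d$ hyperplanes. It is not separated from $m$ by any hyperplane, so it equals $m$.
\end{proof}

In particular a cube is determined by its vertex set, and we do not distinguish between the two.

\begin{lemma}[Closest pairs]\label{lem:F3}
Let $A,B$ be disjoint nonempty convex sets and let $a\in A$, $b\in B$ be at minimum distance. Every hyperplane separating $a$ from $b$ has $A$ on one side and $B$ on the other.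
\end{lemma}

\begin{proof}
Suppose $g$ separates $a$ from $b$ and some $a'\in A$ is on the side of $b$. The median $m$ of $a,a',b$ lies in $I(a,a')\subseteq A$, on the side of $b$ since $m\in I(a',b)$, and in $I(a,b)$. So $m\in A$, $m\ne a$ and $d(m,b)<d(a,b)$, a contradiction. The argument for $B$ is the same with the roles exchanged.
\end{proof}

\begin{lemma}[Spanning a cube]\label{lem:F4}
If the hyperplanes separating two vertices $v,w$ pairwise cross, then $v$ and $w$ lie in a cube that crosses all these hyperplanes.
\end{lemma}

\begin{proof}
Let $\Lambda$ be the set of these hyperplanes. Choose sides on $\Lambda$ arbitrarily, and elsewhere the common side of $v$ and $w$. This is consistent: two members of $\Lambda$ cross; a side of a member of $\Lambda$ contains $v$ or $w$, while a common side contains both; and two common sides both contain $v$. By Lemma~\ref{lem:F1} we get $2^{|\Lambda|}$ vertices, among them $v$ and $w$, and two of them are adjacent exactly when their choices differ on one hyperplane. They form the desired cube.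
\end{proof}

\begin{lemma}[Pairwise crossing hyperplanes]\label{lem:F6}
If $h_1,\dots,h_d$ ($d\ge1$) are pairwise crossing hyperplanes, some maximal cube crosses all of them.
\end{lemma}

\begin{proof}
The sets $A=\bigcap_i h_i^-$ and $B=\bigcap_i h_i^+$ are convex, disjoint, and nonempty by Lemma~\ref{lem:F1}. Let $v\in A$, $w\in B$ be a closest pair. Each $h_i$ separates $v$ from $w$. Conversely, let $g$ separate them; by Lemma~\ref{lem:F3} we may name its sides so that $A\subseteq g^-$ and $B\subseteq g^+$. Since $A\cap g^+=\emptyset$, the sets $h_1^-,\dots,h_d^-,g^+$ have no common vertex, and Lemma~\ref{lem:F1} gives an $i$ with $h_i^-\cap g^+=\emptyset$, i.e.\ $h_i^-\subseteq g^-$. Since $B\cap g^-=\emptyset$, it also gives a $j$ with $h_j^+\cap g^-=\emptyset$, i.e.\ $g^-\subseteq h_j^-$. Then $h_i^-\subseteq h_j^-$. As different $h_i,h_j$ cross, $i=j$ and $g=h_i$. So exactly $h_1,\dots,h_d$ separate $v$ from $w$. Apply Lemma~\ref{lem:F4} and extend the cube obtained to a maximal cube.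
\end{proof}

\section{Distances in the cube graph}\label{sec:chains}

Let $C\ne C'$ be maximal cubes of $G$. A \emph{chain of length $m\ge0$ separating $C$ from $C'$} consists of hyperplanes $h_1,\dots,h_m$ with
\[
C\subseteq h_t^-,\qquad C'\subseteq h_t^+\quad(1\le t\le m),\qquad h_1^-\subsetneq h_2^-\subsetneq\dots\subsetneq h_m^- .
\]
Members of a chain do not cross, because $h_s^-\cap h_t^+=\emptyset$ for $s<t$. For squares of a grid with indices $(x,y)$ and $(x',y')$, the columns strictly between them form a chain, and so do the rows. Since a column and a row cross, no chain is longer than the larger of the two, which has length $\max(|x-x'|,|y-y'|)-1$. This is the king's distance minus $1$, and the formula is general.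

\begin{lemma}\label{lem:chains}
The maximum length of a chain separating $C$ from $C'$ is $d(C,C')-1$, where $d$ is the distance in $\mathcal{Q}_0(G)$. In particular, $\mathcal{Q}_0(G)$ is connected.
\end{lemma}

\begin{proof}
\emph{No chain is longer.} Let $C=D_0,D_1,\dots,D_r=C'$ be a path in $\mathcal{Q}_0(G)$ and $h_1,\dots,h_m$ a chain. For each $t$ let $D_i$ be the first cube not contained in $h_t^-$; then $i\ge1$. It meets $D_{i-1}\subseteq h_t^-$, so it crosses $h_t$, and $i\le r-1$ as $C'\subseteq h_t^+$. By Lemma~\ref{lem:F2}, a cube crosses at most one member of a chain, so distinct $t$ have distinct $i$. Hence $m\le r-1$.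

\emph{Some chain is long enough.} If $C\cap C'\ne\emptyset$, then $d(C,C')=1$ and the empty chain will do. Otherwise let $\Sigma$ be the set of hyperplanes with $C$ on one side and $C'$ on the other. Name their sides so that $C\subseteq h^-$, $C'\subseteq h^+$, and order them by $h\le h'\iff h^-\subseteq h'^-$. For $h\ne h'$ in $\Sigma$ the sets $h^-\cap h'^-\supseteq C$ and $h^+\cap h'^+\supseteq C'$ are nonempty, so $h,h'$ are incomparable if and only if they cross. Let $m$ be the maximum length of a chain, and for $1\le k\le m$ let $\Lambda_k$ be the set of all $h\in\Sigma$ for which the longest chain with top element $h$ has length $k$. If $h'<h$, then $h'$ lies in a lower level than $h$; so the members of a $\Lambda_k$ pairwise cross.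

By Lemma~\ref{lem:F2}, $C$ and $C'$ are convex. Let $a\in C$, $b\in C'$ be a closest pair; by Lemma~\ref{lem:F3} the hyperplanes separating $a$ from $b$ are exactly those in $\Sigma$. We walk from $a$ to $b$ level by level. For $0\le k\le m$ choose the side of $b$ for all $h\in\Lambda_1\cup\dots\cup\Lambda_k$, and the side of $a$ for all other hyperplanes. We show that this is consistent. Two sides containing $a$ intersect, as do two sides containing $b$. The chosen side of a hyperplane not in $\Sigma$ contains both $a$ and $b$. There remains the pair of sides $h^+$ and $h'^-$ with $h\in\Lambda_i$, $h'\in\Lambda_j$, $i\le k<j$. If $h^+\cap h'^-=\emptyset$, then $h'^-\subseteq h^-$, i.e.\ $h'<h$, so $j<i$, a contradiction.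

By Lemma~\ref{lem:F1} we get vertices $v_0=a,v_1,\dots,v_m=b$ such that exactly the members of $\Lambda_k$ separate $v_{k-1}$ from $v_k$. By Lemma~\ref{lem:F4} these two vertices lie in a common cube; extend it to a maximal cube $D_k$. In the sequence $C,D_1,\dots,D_m,C'$ consecutive cubes share a vertex, so $d(C,C')\le m+1$.
\end{proof}

\section{Locating the cubes}\label{sec:location}

In this section $n\ge1$, $k\ge2$, and $G$ is a median graph with $\mathcal{Q}_0(G)\cong H_{n,k}$. Fix an isomorphism and let $C_X$ be the maximal cube corresponding to $X\in V(H_{n,k})$. For $i\ne j$, flat $ij$ has the corners $P_i$ and $Q_j$ at distance $2n$. By Lemma~\ref{lem:chains} there is a chain of length $2n-1$ separating $C_{P_i}$ from $C_{Q_j}$. Fix one for each ordered pair $i\ne j$ and label it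
\[
h^{ij}_c\quad(-n+1\le c\le n-1),\qquad C_{P_i}\subseteq(h^{ij}_c)^-,\quad C_{Q_j}\subseteq(h^{ij}_c)^+,\quad (h^{ij}_c)^-\subsetneq(h^{ij}_{c+1})^- .
\]
In the realization of Section~\ref{sec:twopages}, the columns of squares form such a chain. The following lemma says that in any realization $h^{ij}_c$ looks like column $c$ on flat $ij$, and that its position on the other pages is restricted.

\begin{lemma}[Location Lemma]\label{lem:location}
Let $i\ne j$ and $h_c=h^{ij}_c$.
\begin{enumerate}
\item[(a)] Let $X$ be a vertex of flat $ij$ and $x=x_{ij}(X)$. Then $C_X\subseteq h_c^+$ for $c<x$, and $C_X\subseteq h_c^-$ for $c>x$, and $C_X$ crosses $h_x$ if $|x|<n$.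
\item[(b)] Let $X=[a,b]_l$ with $l\ne i,j$. If $C_X$ crosses $h_c$, then $a\le c\le b$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $T^+$, $T^-$, $T^0$ be the sets of indices $c$ for which $C_X\subseteq h_c^+$, $C_X\subseteq h_c^-$, and $C_X$ crosses $h_c$, respectively. As $h_c^-$ grows with $c$, the set $T^+$ is an initial and $T^-$ a final segment of $\{-n+1,\dots,n-1\}$. By Lemma~\ref{lem:F2}, $|T^0|\le1$. Put $p=d(X,P_i)$ and $q=d(X,Q_j)$. If $X\ne P_i,Q_j$, the $h_c$ with $c\in T^+$ form a chain separating $C_{P_i}$ from $C_X$, and those with $c\in T^-$ form a chain separating $C_X$ from $C_{Q_j}$. So $|T^+|\le p-1$ and $|T^-|\le q-1$ by Lemma~\ref{lem:chains}.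

(a) For $X=P_i$ (where $x=-n$) and $X=Q_j$ (where $x=n$) the claim holds by the choice of the chain. Otherwise $|x|<n$, and $p=n+x$, $q=n-x$ by \eqref{eq:inflat}. Hence
\[
2n-1=|T^+|+|T^0|+|T^-|\le(n+x-1)+1+(n-x-1)=2n-1 .
\]
So equality holds throughout. Thus $T^+$ consists of the first $n+x-1$ indices, which are those less than $x$, and $T^0=\{x\}$.

(b) As $l\ne i,j$ and $P_i,Q_j$ are not on the spine, $X\ne P_i,Q_j$. By \eqref{eq:offflat}, $p=n+b$ and $q=n-a$. The initial segment $T^+\cup T^0$ has at most $n+b$ elements, so its elements are at most $b$. The final segment $T^0\cup T^-$ has at most $n-a$ elements, so its elements are at least $a$.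
\end{proof}

\paragraph{Reversal.} A symmetry of the situation halves our work. Suppose $k\ge3$, let $\pi$ be the transposition $(1\,2)$ of the page numbers, and put $\tau([a,b]_i)=[-b,-a]_{\pi(i)}$. By \eqref{eq:metric}, $\tau$ is an automorphism of $H_{n,k}$. It turns the first entry on a page into the negative of the second, so
\begin{equation}\label{eq:tau}
x_{\pi(j)\pi(i)}(\tau X)=-x_{ij}(X)\qquad\text{for } X \text{ in flat } ij,
\end{equation}
and $\tau P_i=Q_{\pi(i)}$, $\tau Q_j=P_{\pi(j)}$. Put $\widetilde{C}_X=C_{\tau X}$, and let $\widetilde{h}^{ij}_c$ be $h^{\pi(j)\pi(i)}_{-c}$ with the names of its two sides exchanged. Then $X\mapsto\widetilde{C}_X$ is again an isomorphism from $H_{n,k}$ to $\mathcal{Q}_0(G)$. Moreover, $\widetilde{C}_{P_i}=C_{Q_{\pi(i)}}\subseteq(\widetilde{h}^{ij}_c)^-$, $\widetilde{C}_{Q_j}=C_{P_{\pi(j)}}\subseteq(\widetilde{h}^{ij}_c)^+$, and $(\widetilde{h}^{ij}_c)^-$ strictly grows with $c$. So the $\widetilde{h}^{ij}_c$ are chains of the kind fixed above, and whatever is proved for all choices of the isomorphism and the chains holds for $\widetilde{C}_X$ and $\widetilde{h}^{ij}_c$ as well as for $C_X$ and $h^{ij}_c$.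 We note that
\begin{equation}\label{eq:rev}
\widetilde{h}^{12}_0=h^{12}_0,\qquad \widetilde{h}^{13}_1=h^{32}_{-1}\ \text{ (if } n\ge2)
\end{equation}
as hyperplanes, i.e.\ up to the names of the sides.

\section{Three or more pages are impossible}\label{sec:main}

\begin{proposition}\label{prop:neg}
If $n\ge2$ and $k\ge3$, then $H_{n,k}$ is not a cube graph.
\end{proposition}

\begin{proof}
Suppose $\mathcal{Q}_0(G)\cong H_{n,k}$ with $G$ a median graph, and use the notation of Section~\ref{sec:location}. We write ``$X$ crosses $h$'' and ``$X\subseteq h^\pm$'' for the corresponding statements on $C_X$. Let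
\[
f=h^{12}_0,\qquad g=h^{13}_1,\qquad e=h^{32}_{-1},\qquad r_l=h^{l1}_1\quad(3\le l\le k).
\]
These exist because $n\ge2$. By the Location Lemma, if $[a,b]_p$ crosses one of $f,g,e$, then its entries satisfy the following condition (three dots mark conditions we do not need).
\[
\begin{array}{c|cccc}
 & p=1 & p=2 & p=3 & p\ge4\\ \hline
f & a=0 & b=0 & a\le0\le b & a\le0\le b\\
g & a=1 & a\le1\le b & b=1 & \dots\\
e & \dots & b=-1 & a=-1 & \dots
\end{array}
\]
Moreover, if $[a,b]_1$ crosses $r_l$, then $b=1$; if $[a,b]_l$ crosses $r_l$, then $a=1$. Conditions with an equality come from part (a) and are also sufficient for crossing, since the values $0,\pm1$ have absolute value less than $n$. Those with inequalities come from part (b) and are only necessary. A spine vertex lies on all pages, and for it $p$ may be chosen freely. All vertices used below as test vertices satisfy $|a|+|b|\le2\le n$.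

\medskip
\emph{Step 1: $f$ crosses $g$, or $f$ crosses $e$.} Suppose neither. We make the ordering $e,f,g$ of Section~\ref{sec:idea} precise.

The vertex $[1,1]$ has column coordinate $1$ in all flats, so $[1,1]\subseteq f^+$ and $[1,1]$ crosses $g$. Hence $f\ne g$, and $f^+$ meets both $g^+$ and $g^-$. The vertex $[-1,-1]$ is contained in $f^-$ and in $g^-$. Since $f$ and $g$ do not cross, the fourth intersection $f^-\cap g^+$ is empty, i.e.\ $g^+\subseteq f^+$.

Also, $[-1,-1]\subseteq f^-$ crosses $e$. Hence $f\ne e$, and $f^-$ meets both $e^+$ and $e^-$. And $[1,1]$ is contained in $f^+$ and in $e^+$. Since $f$ and $e$ do not cross, $f^+\cap e^-$ is empty, i.e.\ $e^-\subseteq f^-$.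

Now consider $X=[-1,1]_3$. By the table it crosses $g$ and $e$. So $C_X$ meets $g^+\subseteq f^+$ and $e^-\subseteq f^-$, and thus crosses $f$. By Lemma~\ref{lem:F2}, the distinct hyperplanes $f$ and $g$ cross, a contradiction.

\medskip
\emph{Step 2: $f$ does not cross $g$.} Suppose it does. Then by Lemma~\ref{lem:F6} some maximal cube $C_W$ crosses both. By the table $W$ is not on page $1$ (where $a=0$ and $a=1$ exclude each other) and not on page $2$ (where $b=0$ contradicts $b\ge1$), but so far it could hide on a page $l\ge3$, for instance at $[0,1]_3$; there $f$ forces $a\le0$. The hyperplane $r_l$ is the line $a=1$ on page $l$, so it excludes page $l$ provided that we can make the cube cross $r_l$ too. To achieve this for all $l$ at once, we check that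
\[
f,\ g,\ r_3,\dots,r_k
\]
pairwise cross, where repetitions among the $r_l$ are allowed and ignored. The vertex $[0,1]_1$ crosses $f$ ($a=0$) and every $r_l$ ($b=1$), and is contained in $g^-$ ($a=0<1$). The vertex $[1,1]$ crosses $g$ and every $r_l$, and is contained in $f^+$. So $r_l\ne f$, as $[1,1]$ crosses only one of them, and $r_l\ne g$, as $[0,1]_1$ crosses only one of them. By Lemma~\ref{lem:F2}, $r_l$ crosses $f$ because of $[0,1]_1$, it crosses $g$ because of $[1,1]$, and it equals or crosses $r_{l'}$ because of $[1,1]$. Finally, $f$ and $g$ cross by assumption.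

By Lemma~\ref{lem:F6}, some maximal cube $C_W$ crosses $f,g$ and all $r_l$. Write $W=[a,b]_p$.
\begin{itemize}
\item If $p=1$, then $a=0$ from $f$ and $a=1$ from $g$.
\item If $p=2$, then $b=0$ from $f$ and $b\ge1$ from $g$.
\item If $p\ge3$, then $a\le0$ from $f$ and $a=1$ from $r_p$.
\end{itemize}
Each case is impossible.

\medskip
\emph{Step 3: $f$ does not cross $e$.} Step 2 does not depend on Step 1. It shows that $h^{12}_0$ and $h^{13}_1$ do not cross, for any choice of the isomorphism and of the chains in Section~\ref{sec:location}. Hence, by reversal, $\widetilde{h}^{12}_0$ and $\widetilde{h}^{13}_1$ do not cross either. By \eqref{eq:rev} these are $f$ and $e$.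

\medskip
Steps 2 and 3 contradict Step 1.
\end{proof}

\section{Graphs with a universal vertex}\label{sec:universal}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $H$ consist of a graph $F$ on $\{1,\dots,m\}$ and a universal vertex. We build $G$ from one big cube $C$, which will represent the universal vertex, by attaching to it a thickened face $A_i$ for each vertex $i$ of $F$, such that $A_i$ and $A_j$ are disjoint exactly when $i$ and $j$ are not adjacent. If $F$ consists of two nonadjacent vertices, for example, $G$ will be a square with pendant edges at two adjacent corners, and its cube graph is the path on three vertices.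

Let $N$ be the set of non-edges of $F$, i.e.\ of pairs of distinct nonadjacent vertices, let $*$ be an extra symbol, and let $C=\{0,1\}^{N\cup\{*\}}$. For each $i$ let $A_i\subseteq C$ be the face given by $z_*=0$ and, for every non-edge $\{i,j\}$ containing $i$,
\[
z_{\{i,j\}}=0\ \text{ if } i<j,\qquad z_{\{i,j\}}=1\ \text{ if } i>j .
\]
Because of the coordinate $*$ we have $A_i\ne C$ for every $i$, even if $i$ is in no non-edge. Let $i\ne j$. If $\{i,j\}$ is a non-edge, then $A_i\cap A_j=\emptyset$, since the two faces prescribe different values in this coordinate. Otherwise the only coordinate fixed by both faces is $*$, with the same value, so $A_i\cap A_j\ne\emptyset$.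

Let $e_1,\dots,e_m$ be the unit vectors of $\{0,1\}^m$, and let $G$ be the subgraph of the hypercube $\{0,1\}^{N\cup\{*\}}\times\{0,1\}^m$ induced by
\[
M=\{(z,0):z\in C\}\cup\{(z,e_i):1\le i\le m,\ z\in A_i\}.
\]

\emph{$G$ is a median graph.} We apply Lemma~\ref{lem:medianclosed}, regarding the hypercube as part of an integer grid; medians of $0$'s and $1$'s are majorities. Take three points $(z,\varepsilon)$ of $M$. If at least two of them have $\varepsilon=e_i$, then the majority has $\varepsilon=e_i$. Two of the points $z$ lie in the face $A_i$, hence so does their majority. Otherwise each coordinate of $\varepsilon$ is $1$ at most once, and the majority has $\varepsilon=0$. So $M$ is closed under majorities. Next, $G$ is isometric: from $(z,e_i)$ to $(z',e_i)$ we can move inside the face $A_i\times\{e_i\}$; from $(z,e_i)$ to $(z',e_j)$ with $i\ne j$ we go down to $(z,0)$, across to $(z',0)$ and up; from $(z,e_i)$ to $(z',0)$ we go down and across; and from $(z,0)$ to $(z',0)$ we stay in $C\times\{0\}$. Each path has length equal to the number of coordinates to be changed.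

\emph{Maximal cubes.} Since $G$ is isometric in the hypercube, an edge $(z,0)(z,e_i)$ with $z\in A_i$ defines the hyperplane of $G$ with sides $\{\varepsilon_i=0\}$ and $\{\varepsilon_i=1\}$; for distinct $i$ these are distinct hyperplanes. Let $B$ be a cube of $G$. If $B$ contained vertices with $\varepsilon=e_i$ and $\varepsilon=e_j$, $i\ne j$, it would cross two of these hyperplanes, and by Lemma~\ref{lem:F2} it would contain a vertex with $\varepsilon_i=\varepsilon_j=1$, which does not exist. So either $B\subseteq C\times\{0\}$, or there is one $i$ such that $B$ contains a vertex with $\varepsilon=e_i$ and all its vertices have $\varepsilon\in\{0,e_i\}$. In the second case, if $B$ also contains a vertex with $\varepsilon=0$, it crosses the hyperplane of $i$. By Lemma~\ref{lem:F2}, each vertex $(z,0)$ of $B$ then has its neighbor $(z,e_i)$ in $B$, so $z\in A_i$. For vertices $(z,e_i)$ of $B$ we have $z\in A_i$ anyway. Hence every cube is contained in $C\times\{0\}$ or in some $C_i=A_i\times\{0,e_i\}$. These are themselves cubes, and none contains another: $A_i\ne C$, and only $C_i$ has vertices with $\varepsilon=e_i$. So they are the maximal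 cubes.

\emph{Intersections.} $(C\times\{0\})\cap C_i=A_i\times\{0\}\ne\emptyset$, and $C_i\cap C_j=(A_i\cap A_j)\times\{0\}$ for $i\ne j$, which is nonempty if and only if $ij$ is an edge of $F$. Hence $\mathcal{Q}_0(G)\cong H$.

A graph of radius at most $1$ has a universal vertex. In $H_{2,3}$ every vertex $[a,b]_i$ is at distance $\max(|a|,|b|)\le2$ from $[0,0]$. Since $d(P_1,Q_2)=4$, the diameter is at least $4$, so the radius is at least $2$, and hence it equals $2$. That $H_{2,3}$ is a Helly graph but not a cube graph is contained in Propositions~\ref{prop:helly} and~\ref{prop:neg}.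
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Part (i) is Proposition~\ref{prop:helly}. For (ii), if $n\le1$, then $[0,0]$ is at distance $\max(|a|,|b|)\le1$ from every vertex $[a,b]_i$. So it is universal, and Theorem~\ref{thm:B} applies. The case $k=2$ is Proposition~\ref{prop:twopages}. The remaining case $n\ge2$, $k\ge3$ is Proposition~\ref{prop:neg}.
\end{proof}

\section{Additive errors}\label{sec:coarse}

We now prove Theorem~\ref{thm:C}. Put $L=3K+2$, let $n\ge8L$ and $H=H_{n,3}$, and suppose that $G$ and $\iota$ as in Theorem~\ref{thm:C} exist. Let $d'$ be the distance in $\mathcal{Q}_0(G)$. The strategy is that of Section~\ref{sec:main}. The count in the Location Lemma is no longer tight, so positions are known only up to an error less than $L$. Accordingly, the columns $0,\pm1$ are replaced by columns at distance at least $2L$ from each other, and a cube crossing a column is replaced by vertices well to the left and well to the right of it.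

For $i\ne j$ we have $d'(\iota P_i,\iota Q_j)\ge2n-K>0$. By Lemma~\ref{lem:chains} there is a chain of length $m\ge2n-K-1$ separating $\iota P_i$ from $\iota Q_j$. Number its members $t=1,\dots,m$ in increasing order of the sides containing $\iota P_i$, which we denote by $-$, and label the $t$th member $h^{ij}_c$ with $c=t-n$. (The length $m$ may depend on $i$ and $j$.) All $c$ with $|c|\le4L$ occur, since $1-n\le-4L$ and $m-n\ge n-K-1\ge4L$.

\begin{lemma}[Coarse location]\label{lem:coarse}
Let $C$ be a maximal cube, let $X\in V(H)$ with $d'(C,\iota X)\le K$, let $i\ne j$, and let $|c|\le4L$. Put $h_c=h^{ij}_c$.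
\begin{enumerate}
\item[(a)] If $X$ is in flat $ij$ and $x=x_{ij}(X)$, then $C\subseteq h_c^-$ for $c\ge x+L$, and $C\subseteq h_c^+$ for $c\le x-L$.
\item[(b)] If $X=[a,b]_l$ with $l\ne i,j$, then $C\subseteq h_c^-$ for $c\ge b+L$, and $C\subseteq h_c^+$ for $c\le a-L$.
\end{enumerate}
So if $C$ crosses $h_c$, then $|c-x|<L$ in case (a), and $a-L<c<b+L$ in case (b).
\end{lemma}

\begin{proof}
Let $T^+,T^-,T^0$ be the sets of positions $t\in\{1,\dots,m\}$ for which $C$ is contained in the plus side, is contained in the minus side, and crosses the $t$th member, respectively. As before, $T^+$ is an initial and $T^-$ a final segment, and $|T^0|\le1$. Let $p=d(X,P_i)$ and $q=d(X,Q_j)$. By Lemma~\ref{lem:chains} (or trivially, if $C=\iota P_i$ and $T^+=\emptyset$),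
\[
|T^+|\le d'(C,\iota P_i)\le d'(C,\iota X)+d'(\iota X,\iota P_i)\le p+2K ,
\]
and likewise $|T^-|\le q+2K$. So every $t\in T^+\cup T^0$ satisfies $t\le p+2K+1$, and every $t\in T^0\cup T^-$ satisfies
\[
t\ge m-(q+2K+1)+1\ge2n-q-3K-1 .
\]
In case (a), $p=n+x$ and $q=n-x$ by \eqref{eq:inflat}. In terms of $c=t-n$, indices in $T^+\cup T^0$ satisfy $c\le x+2K+1<x+L$, and indices in $T^0\cup T^-$ satisfy $c\ge x-3K-1>x-L$. So for $c\ge x+L$ the index is in $T^-$, and for $c\le x-L$ it is in $T^+$. In case (b), $p=n+b$ and $q=n-a$ by \eqref{eq:offflat}. The same computation gives $c\le b+2K+1<b+L$ and $c\ge a-3K-1>a-L$, respectively.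
\end{proof}

\paragraph{Reversal.} Let $\pi$ and $\tau$ be as in Section~\ref{sec:location}. Put $\widetilde{\iota}=\iota\circ\tau$, and for $|c|\le4L$ let $\widetilde{h}^{ij}_c$ be $h^{\pi(j)\pi(i)}_{-c}$ with the names of its sides exchanged. Since $\tau$ is an automorphism of $H$, the map $\widetilde{\iota}$ satisfies the hypotheses of Theorem~\ref{thm:C}. Lemma~\ref{lem:coarse} also holds for $\widetilde{\iota}$ and $\widetilde{h}^{ij}_c$. Indeed, let $d'(C,\iota\tau X)\le K$. If $X$ is in flat $ij$ with $x=x_{ij}(X)$, then $\tau X$ has column coordinate $-x$ in flat $\pi(j)\pi(i)$ by \eqref{eq:tau}. So $C$ is in the original minus side of $h^{\pi(j)\pi(i)}_{-c}$ for $-c\ge-x+L$, and in the original plus side for $-c\le-x-L$. In the new names, $C\subseteq(\widetilde{h}^{ij}_c)^+$ for $c\le x-L$ and $C\subseteq(\widetilde{h}^{ij}_c)^-$ for $c\ge x+L$. If $X=[a,b]_l$ with $l\ne i,j$, then $\tau X=[-b,-a]_{\pi(l)}$. So $C$ is in the original minus side for $-c\ge-a+L$, and in the original plus side for $-c\le-b-L$, i.e.\ $C\subseteq(\widetilde{h}^{ij}_c)^+$ for $c\le a-L$ and $C\subseteq(\widetilde{h}^{ij}_c)^-$ for $c\ge b+L$.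

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Write $X\subseteq h^\pm$ for $\iota X\subseteq h^\pm$; to such statements Lemma~\ref{lem:coarse} applies with $C=\iota X$. Let
\[
f=h^{12}_0,\qquad g=h^{13}_{2L},\qquad r=h^{31}_{4L},\qquad e=h^{32}_{-2L}.
\]
All test vertices used below satisfy $|a|+|b|\le8L\le n$.

\medskip
\emph{Step 1: $f$ crosses $g$, or $f$ crosses $e$.} Suppose neither. Spine vertices $[t,t]$ have column coordinate $t$ in every flat. So by Lemma~\ref{lem:coarse}(a)
\[
[3L,3L]\subseteq f^+\cap g^+,\qquad [L,L]\subseteq f^+\cap g^-,\qquad [-L,-L]\subseteq f^-\cap g^- .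
\]
Three of the four intersections of sides of $f$ and $g$ being nonempty, $f\ne g$. As $f,g$ do not cross, $f^-\cap g^+=\emptyset$, i.e.\ $g^+\subseteq f^+$. In the same way,
\[
[-3L,-3L]\subseteq f^-\cap e^-,\qquad [-L,-L]\subseteq f^-\cap e^+,\qquad [L,L]\subseteq f^+\cap e^+
\]
give $f\ne e$ and $e^-\subseteq f^-$. Now $X=[-3L,3L]_3$ has $x_{13}(X)=3L$ and $x_{32}(X)=-3L$. So $\iota X\subseteq g^+\cap e^-\subseteq f^+\cap f^-=\emptyset$, a contradiction.

\medskip
\emph{Step 2: $f$ does not cross $g$.} Suppose it does. The four vertices $X$ of flat $13$ with coordinates $(x_{13},x_{31})=(2L\pm L,4L\pm L)$ (all sign combinations) lie in $g^\pm\cap r^\pm$ with the corresponding signs. So $g$ and $r$ are distinct and cross. The four vertices $[\pm L,4L\pm L]_1$ have $x_{12}=\pm L$ and $x_{31}=4L\pm L$, so they lie in $f^\pm\cap r^\pm$ with the corresponding signs. So $f$ and $r$ are distinct and cross. By Lemma~\ref{lem:F6}, some maximal cube $C$ crosses $f$, $g$ and $r$. By the hypothesis on $\iota$ there is an $X=[a,b]_p$ with $d'(C,\iota X)\le K$. By Lemma~\ref{lem:coarse}: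
\begin{itemize}
\item if $p=1$, then $|a|<L$ from $f$ and $|a-2L|<L$ from $g$, so $a<L$ and $a>L$;
\item if $p=2$, then $|b|<L$ from $f$ and $2L<b+L$ from $g$, so $b<L$ and $b>L$;
\item if $p=3$, then $a-L<0$ from $f$ and $|a-4L|<L$ from $r$, so $a<L$ and $a>3L$.
\end{itemize}
Each case is impossible.

\medskip
\emph{Step 3: $f$ does not cross $e$.} Step 2 does not depend on Step 1. It used only Lemma~\ref{lem:coarse}, Lemma~\ref{lem:F6} and the fact that every maximal cube is within distance $K$ of the image of $\iota$. So it also applies to $\widetilde{\iota}$ and the hyperplanes $\widetilde{h}^{ij}_c$ (with $\widetilde{h}^{31}_{4L}=h^{23}_{-4L}$ in the role of $r$). Hence $\widetilde{h}^{12}_0=f$ and $\widetilde{h}^{13}_{2L}=h^{32}_{-2L}=e$ (up to the names of the sides) do not cross.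

\medskip
Steps 2 and 3 contradict Step 1.
\end{proof}

\begin{thebibliography}{9}
\bibitem{BV} \emph{Cube intersection concepts in median graphs}, \url{https://www.mobt3ath.com/uplode/book/book-97712.pdf?ver=accessable}.
\bibitem{Mulder} Mulder, \emph{The Interval Function of a Graph}, 1980.
\bibitem{KM} Klav\v{z}ar and Mulder, 1999.
\bibitem{BC} Bandelt and Chepoi, survey, 2008.
\end{thebibliography}

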